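\title{Broken telephone: a cycle of reinforced urns learns to transmit a bit}

\begin{abstract}
A random bit is passed around a cycle of $L\ge 2$ players. Each player draws its output from an urn indexed by its input, and all draws are reinforced when the bit returns unchanged. We prove the conjecture that the fraction of successful rounds tends to $1$ almost surely, that every player ends up either copying or flipping its input, with an even number of flips, and that the $2^{L-1}$ possible patterns are equally likely. For general balanced initial counts we prove the same convergence, show that every pattern has positive probability, that only finitely many wrong balls are ever added, and that the number of losses in $n$ rounds is asymptotic to $w\log n$, where $w$ is the final number of wrong balls. The difficulty is a family of rest points of the mean flow at which the linearization vanishes. We construct coordinates $y_k$ in which the differences $y_a^2-y_b^2$ are conserved by the flow, factor these differences, and show that noise keeps each factor away from zero.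
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The process}
Fix an integer $L\ge 2$. Players $0,1,\dots,L-1$ sit on a cycle, and indices of players are read modulo $L$. A message is one of two symbols, $0$ or $1$. Player $k$ owns two urns, labeled $0$ and $1$, and each urn contains balls of types $0$ and $1$. We write $V^k_{ij}$ for the number of balls of type $j$ in urn $i$ of Player $k$, call $(i,j)$ the \emph{kind} of such a ball, and put
\begin{equation}\label{eq:P}
P_k(i,j)=\frac{V^k_{ij}}{V^k_{i0}+V^k_{i1}} .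
\end{equation}
A round is played as follows. A symbol $m_0\in\{0,1\}$ is chosen uniformly at random. Then, for $k=0,1,\dots,L-1$ in turn, Player $k$ draws from its urn $m_k$, using fresh randomness, obtains type $j$ with probability $P_k(m_k,j)$, and passes the type drawn, $m_{k+1}$, to the next player. If $m_L=m_0$, the round is a \emph{win}, and every player adds one ball of the type it drew to the urn it drew from: $V^k_{m_km_{k+1}}$ increases by $1$ for every $k$, and the other counts are unchanged. If $m_L\ne m_0$, the round is a \emph{loss} and no urn changes. We say that $m_k$ is the symbol at \emph{position} $k$; positions $0$ and $L$ are the same.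

In the \emph{standard start} every $V^k_{ij}$ equals $1$. After $n$ rounds all players then hold the same number $T_n=4+W_n$ of balls, where $W_n$ is the number of wins. The \emph{view} of Player $k$ is the vector of proportions
\[
B_k(n)=\frac1{T_n}\bigl(V^k_{00},V^k_{01},V^k_{10},V^k_{11}\bigr).
\]
This is the broken telephone process of \cite{BT}, where the two symbols at position $k$ are written $k$ and $k'$. The question is whether the players, each of whom sees only its own input, its own output and the verdict, learn to transmit the bit.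

\subsection*{What to expect}
The stochastic matrix $P_k$ is the channel through which Player $k$ passes the message, and
\[
\lambda_k=P_k(0,0)-P_k(1,0)=\det P_k\in(-1,1)
\]
measures how much the output depends on the input: near $\lambda_k=1$ the player copies, near $\lambda_k=-1$ it flips, and at $\lambda_k=0$ it ignores what it hears. A $2\times2$ stochastic matrix has eigenvalues $1$ and its determinant, so its trace is $1+\det$. Hence, given the counts, a round is won with probability
\begin{equation}\label{eq:win}
\tfrac12\operatorname{tr}(P_0P_1\cdots P_{L-1})=\frac{1+S}2,\qquad S=\prod_{k}\lambda_k .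
\end{equation}
The win probability tends to $1$ exactly when $S\to1$, and this asks every $|\lambda_k|$ to tend to $1$, with an even number of flipping players.

With one player ($L=1$) there would be nothing to decide: only the kinds $(0,0)$ and $(1,1)$ could ever be reinforced. For $L\ge2$ no draw is good or bad in itself; whether Player $k$ should copy or flip depends on what the others do. One guesses that they coordinate, because reinforcement increases $S$ on average (Lemma~\ref{lem:mono}). But reinforcement can also be blind. Suppose that two players have $\lambda=0$. Then every Player $k$ has a colleague $a\neq k$ with $\lambda_a=0$. If $a>k$, then $m_L$ is independent of the draw of Player $k$; if $a<k$, then $m_0$ is independent of $(m_k,\dots,m_L)$. In both cases the chance of a win, given what Player $k$ received and drew, does not depend on the draw, and nobody is taught anything. The standard start, where all $\lambda_k$ vanish, is such a state. What has to be proved is that the process neither lingers at nor returns to these states.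

\subsection*{Results}
The following statement is Conjecture~3.1 of \cite{BT}.

\begin{theorem}\label{thm:main}
Let $L\ge2$ and take the standard start. Almost surely $W_n/n\to1$, each view $B_k(n)$ converges to $(\frac12,0,0,\frac12)$ or to $(0,\frac12,\frac12,0)$, and the number of players whose view converges to $(0,\frac12,\frac12,0)$ is even. Each of these $2^{L-1}$ outcomes has probability $2^{-(L-1)}$.
\end{theorem}

The proof uses the standard start only for the last sentence. The dynamics make sense for real counts $V^k_{ij}>0$, and we call the counts \emph{balanced} if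
\begin{equation}\label{eq:B}
V^k_{0j}+V^k_{1j}=V^{k+1}_{j0}+V^{k+1}_{j1}\qquad\text{for all $k$ modulo $L$ and $j\in\{0,1\}$},
\end{equation}
that is, if the column sums of $V^k$ are the row sums of $V^{k+1}$. The standard start is balanced. Summing \eqref{eq:B} over $j$ shows that all players hold the same total. Balance is preserved: a win adds $1$ to column $m_{k+1}$ of $V^k$ and $1$ to row $m_{k+1}$ of $V^{k+1}$, and this is so for $k=L-1$ as well because $m_L=m_0$. We keep the notation $T_n$, $W_n$, $B_k(n)$, and call a \emph{pattern} any $\epsilon\in\{\pm1\}^L$ with $\prod_k\epsilon_k=1$.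

\begin{theorem}\label{thm:gen}
Let $L\ge2$ and start from any balanced positive real counts.
\begin{enumerate}
\item[(1)] Almost surely $W_n/n\to1$ and $(\lambda_k)_k$ converges to a pattern $\epsilon$. Moreover $B_k\to(\frac12,0,0,\frac12)$ if $\epsilon_k=1$ and $B_k\to(0,\frac12,\frac12,0)$ if $\epsilon_k=-1$.
\item[(2)] Each of the $2^{L-1}$ patterns is the limit with positive probability.
\item[(3)] Call a ball of Player $k$ \emph{wrong} if its kind $(i,j)$ has $(-1)^{i+j}\ne\epsilon_k$. Almost surely only finitely many wrong balls are ever added. If $w<\infty$ is the final total number of wrong balls over all players, then $(n-W_n)/\log n\to w$ almost surely. For the standard start, $w\in\{2L,2L+2,\dots\}$ and $\mathbb P(w=2L)>0$.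
\end{enumerate}
\end{theorem}

Part (3) has a simple explanation. Late in the game each urn holds about $n/2$ balls and is used in half of the rounds, so a wrong ball is drawn in round $n$ with probability about $w/n$. One wrong draw loses the round, which gives $w\log n$ losses. A win that adds wrong balls needs two wrong draws in one round, and such events have summable probabilities of order $n^{-2}$.

\subsection*{Plan}
Section~\ref{sec:flow} computes the mean flow of the proportions. Section~\ref{sec:slice} solves it by hand on an invariant slice, where the whole argument is visible. After two probabilistic lemmas (Section~\ref{sec:tools}), soft arguments show that $S$ converges to $0$ or $1$ (Section~\ref{sec:limit}). The core of the paper, Sections~\ref{sec:J}--\ref{sec:zero}, excludes the limit $0$. Sections~\ref{sec:patterns} and~\ref{sec:wrong} finish the proofs. Unless the standard start is mentioned, the start is an arbitrary balanced one.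

\section{The chain of wins and its mean flow}\label{sec:flow}

\subsection*{The chain of wins}
A \emph{path} is a vector $m=(m_0,\dots,m_{L-1})\in\{0,1\}^L$, with the convention $m_L=m_0$; its weight is $\omega(m)=\prod_kP_k(m_k,m_{k+1})$. A round is won along $m$ with probability $\omega(m)/2$, and $\sum_m\omega(m)=1+S$ by \eqref{eq:win}. All weights are positive, and the counts do not move between wins, so the waiting time for the next win is geometric with a positive parameter. Thus $W_n\to\infty$ almost surely, and we may watch the process at wins only. As time index we use the common total $T$ of each player, which runs through $\mathbb T=\{T_0,T_0+1,\dots\}$. Let $V_T$ be the vector of all $4L$ counts at time $T$ and $\mathcal G_T$ the $\sigma$-field generated by the winning paths up to time $T$. Given $\mathcal G_T$, the next winning path is $m$ with probability $\omega(m)/(1+S)$; we call this the \emph{path law}.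

Let $\Delta$ be the open simplex of $2\times2$ matrices with positive entries and sum $1$. The state at time $T$ is $x_T=V_T/T\in\Delta^L$, and $x^k$ is the view of Player $k$ written as a matrix. If $I_{T+1}=V_{T+1}-V_T$ is the $0$--$1$ vector that marks the kind chosen for each player, then
\begin{equation}\label{eq:step}
x_{T+1}-x_T=\frac{I_{T+1}-x_T}{T+1}.
\end{equation}

\subsection*{Coordinates for one player}
For $x=\begin{pmatrix}\alpha&\beta\\ \gamma&\delta\end{pmatrix}\in\Delta$ let $r=(r_0,r_1)$ be the row sums and $r'=(r'_0,r'_1)$ the column sums, and put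
\[
u=r_0-r_1,\quad u'=r'_0-r'_1,\quad v=r_0r_1,\quad v'=r'_0r'_1,\quad c=\alpha\delta-\beta\gamma .
\]
Since $\alpha-r_0r'_0=\alpha(\alpha+\beta+\gamma+\delta)-(\alpha+\beta)(\alpha+\gamma)=c$ and the row and column sums of $x_{ij}-r_ir'_j$ vanish,
\begin{equation}\label{eq:coord}
x_{ij}=r_ir'_j+(-1)^{i+j}c,\qquad \lambda=\det\Bigl(\frac{x_{ij}}{r_i}\Bigr)=\frac cv .
\end{equation}
As $r_0,r_1=\frac{1\pm u}2$ and $r_0',r_1'=\frac{1\pm u'}2$, the triple $(u,u',c)$ is a smooth coordinate system on $\Delta$: $u$ and $u'$ measure the imbalance of inputs and outputs, and $c$ is their covariance. The values at $x^k$ are written $r^k,u_k,v_k,c_k$. A state is \emph{balanced} if the column sums of $x^k$ equal $r^{k+1}$ for all $k$; then $u'=u_{k+1}$ and $v'=v_{k+1}$ at $x^k$, and $r^kP_k=r^{k+1}$. Finally let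
\[
\mu_k=\prod_{l\ne k}\lambda_l,\qquad \kappa_k=\frac{\mu_k}{v_k},\qquad\text{so that}\qquad S=\lambda_k\mu_k=\kappa_kc_k .
\]

\subsection*{The mean flow}
Under the path law, Player $k$ receives a ball of kind $(i,j)$ with probability
\[
\pi^k_{ij}=\frac{P_k(i,j)Q_k(j,i)}{1+S},\qquad Q_k=P_{k+1}\cdots P_{L-1}P_0\cdots P_{k-1},
\]
where $Q_k$ is the channel formed by the rest of the cycle. Define the vector field $X$ on balanced states by $X^k_{ij}=(1+S)(\pi^k_{ij}-x^k_{ij})$. By \eqref{eq:step},
\[
\mathbb E[x_{T+1}-x_T\mid\mathcal G_T]=\frac1{T+1}\,\frac{X(x_T)}{1+S_T},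
\]
so the chain is a noisy discretization, with steps $1/(T+1)$, of the flow of $X/(1+S)$. For a smooth function $f$ we write $Xf=\sum X^k_{ij}\,\partial f/\partial x^k_{ij}$. Since $\sum_{ij}X^k_{ij}=0$, this depends only on the restriction of $f$ to $\Delta^L$.

The next lemma is where balance is used. It says that each player moves along the orbits of one fixed vector field on $\Delta$; the other players control only the speed and the direction of travel.

\begin{lemma}\label{lem:drift}
At every balanced state $X^k=\kappa_k\,Y(x^k)$, where $Y$ is the vector field on $\Delta$ given by $Y_{ij}=x_{ij}\bigl((-1)^{i+j}x_{1-i,1-j}-2c\bigr)$, that is,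
\begin{equation}\label{eq:Y}
Y\alpha=\alpha\delta-2c\alpha,\quad Y\beta=-\beta\gamma-2c\beta,\quad Y\gamma=-\beta\gamma-2c\gamma,\quad Y\delta=\alpha\delta-2c\delta .
\end{equation}
\end{lemma}

\begin{proof}
Fix $k$ and drop it from the notation. The matrix $Q$ is stochastic, so $Q(0,0)-Q(1,0)=\det Q=\mu$. Going around the cycle with $r^lP_l=r^{l+1}$ gives $r'Q=r$, so $r'_0Q(0,0)+r'_1Q(1,0)=r_0$. These two linear equations give $Q(0,0)=r_0+\mu r'_1$ and $Q(1,0)=r_0-\mu r'_0$, hence $Q(j,i)=r_i+(-1)^{i+j}\mu r'_{1-j}$ for all $i,j$. Therefore, using $\mu/r_i=\kappa r_{1-i}$ and $S=\kappa c$,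
\[
X_{ij}=x_{ij}\Bigl(\frac{Q(j,i)}{r_i}-1-S\Bigr)=\kappa x_{ij}\bigl((-1)^{i+j}r_{1-i}r'_{1-j}-c\bigr),
\]
and $r_{1-i}r'_{1-j}=x_{1-i,1-j}-(-1)^{i+j}c$ by \eqref{eq:coord}.
\end{proof}

In particular $X$ vanishes wherever all $\mu_k$ vanish, that is, wherever two of the $\lambda_k$ vanish. These are the blind states of the introduction.

\begin{lemma}\label{lem:mono}
On $\Delta$ we have $Yu=-2cu$ and $Yu'=-2cu'$. At every balanced state, with $H_k=\sum_{i}P_k(i,0)P_k(i,1)/r^k_i>0$,
\begin{equation}\label{eq:lam}
Xu_k=-2Su_k,\qquad X\lambda_k=\mu_kH_k,\qquad X(\lambda_k^2)=2SH_k,\qquad XS=\sum_k\mu_k^2H_k\ge0 .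
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:Y}, $Yr_0=Y\alpha+Y\beta=c-2cr_0=-cu$, and $u=2r_0-1$; likewise $Yr'_0=Y\alpha+Y\gamma=c-2cr'_0=-cu'$. Multiplying by $\kappa_k$ gives the first identity in \eqref{eq:lam}.

The function $P(i,0)=x_{i0}/(x_{i0}+x_{i1})$ is homogeneous of degree $0$, so by Euler's identity the term $-(1+S)x_{ij}$ in $X_{ij}=P(i,j)Q(j,i)-(1+S)x_{ij}$ does not act on it. Its partial derivatives in $x_{i0}$ and $x_{i1}$ are $P(i,1)/r_i$ and $-P(i,0)/r_i$. Hence
\[
XP(i,0)=\frac{P(i,0)P(i,1)}{r_i}\bigl(Q(0,i)-Q(1,i)\bigr)=(-1)^i\mu\,\frac{P(i,0)P(i,1)}{r_i},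
\]
and $\lambda=P(0,0)-P(1,0)$ gives $X\lambda_k=\mu_kH_k$. The last two identities follow from the product rule, since $XS=\sum_k\mu_kX\lambda_k$.
\end{proof}

\section{The flow on the symmetric slice}\label{sec:slice}

This section is a guide to the proof; nothing in it is used later. By \eqref{eq:lam} the set where all $u_k$ vanish is invariant under the flow $\dot x=X(x)$. There $x^k=\frac14\begin{pmatrix}1+\lambda_k&1-\lambda_k\\1-\lambda_k&1+\lambda_k\end{pmatrix}$ and $H_k=1-\lambda_k^2$, so the flow is
\begin{equation}\label{eq:slice}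
\dot\lambda_k=(1-\lambda_k^2)\prod_{l\ne k}\lambda_l .
\end{equation}
Put $s_k=-\frac12\log(1-\lambda_k^2)\ge0$. Then $\dot s_k=\lambda_k\dot\lambda_k/(1-\lambda_k^2)=S$ for every $k$: all $s_k$ move at the same speed, and the differences $s_a-s_b$ are conserved. Consider a solution with $S\to0$. Then $\min_ks_k\to0$, so every $s_k$ converges. Let $K\neq\emptyset$ be the set of players with $s_k\to0$; for $a,b\in K$ the constant $s_a-s_b$ is zero. There are three cases.

\emph{One player, $K=\{a\}$.} Then $\dot\lambda_a$ tends to a nonzero limit, which is absurd: the flow crosses $\lambda_a=0$ at positive speed.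

\emph{Two players.} Take $L=2$. Near the origin \eqref{eq:slice} reads $\dot\lambda_0\approx\lambda_1$, $\dot\lambda_1\approx\lambda_0$. This is a saddle: $\lambda_0+\lambda_1$ grows and $\lambda_0-\lambda_1$ decays. The relation $s_0=s_1$ leaves the lines $\lambda_0=\pm\lambda_1$, and the origin is approached only along $\lambda_0=-\lambda_1$. Noise in the direction $\lambda_0+\lambda_1$ should push the chain off this line.

\emph{Three or more players.} Take $L=3$. The right side of \eqref{eq:slice} is quadratic at the origin, the linearization is zero, and there is no unstable direction to point to. The origin does attract some solutions: on the diagonal $\lambda_0=\lambda_1=\lambda_2=\lambda<0$ we get $\frac{d}{dt}(-1/\lambda)=1-\lambda^2$, so $\lambda\sim-1/t$. What remains is the constraint $s_0=s_1$. For the chain, $s_0-s_1$ is almost a martingale, and we would like to show that its limit is not $0$. Directly this is awkward: $s_0-s_1\approx\frac12(\lambda_0^2-\lambda_1^2)$ is quadratic, so the noise it receives dies out as the origin is approached. The remedy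 is to factor. To leading order
\[
\tfrac{d}{dt}(\lambda_0+\lambda_1)\approx\lambda_2(\lambda_0+\lambda_1),\qquad \tfrac{d}{dt}(\lambda_0-\lambda_1)\approx-\lambda_2(\lambda_0-\lambda_1).
\]
Each factor solves a linear equation with a small coefficient and receives noise of full strength, so, after division by its integrating factor, it has a nonzero limit. We know little about the integrating factors $\exp(\pm\int\lambda_2)$ separately, but their product is $1$. Hence $s_0-s_1$ has a nonzero limit, which rules out convergence to the origin.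

The factorization is exact in the variables $y_k=\operatorname{sign}(\lambda_k)\sqrt{s_k}\approx\lambda_k/\sqrt2$, since $s_a-s_b=(y_a+y_b)(y_a-y_b)$. Exactness matters: the flow runs for infinite time, and errors that are merely small need not be summable. To turn this into a proof we need a lemma that makes ``nonzero limit'' precise (Lemma~\ref{lem:B}); an exact extension of $y$ from the slice, which the chain leaves at once, to all of $\Delta$ (Lemma~\ref{lem:y}); a lower bound on the noise (Lemma~\ref{lem:noise}); and a proof that on $\{S\to0\}$ the chain stays away from the boundary of the simplex, where such estimates degenerate (Proposition~\ref{prop:compact}).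

\section{Two probabilistic lemmas}\label{sec:tools}

We use the following textbook facts.
\begin{itemize}
\item[(F1)] An $L^2$-bounded martingale converges almost surely and in $L^2$. A nonnegative supermartingale converges almost surely to a finite limit.
\item[(F2)] (Conditional Borel--Cantelli.) Let $E_n\in\mathcal F_n$ and $p_n=\mathbb P(E_n\mid\mathcal F_{n-1})$. Almost surely: if $\sum p_n<\infty$, only finitely many $E_n$ occur; if $\sum p_n=\infty$, then $\sum_{i\le n}\mathbf 1_{E_i}/\sum_{i\le n}p_i\to1$.
\item[(F3)] (Azuma--Hoeffding.) If $d_1,\dots,d_n$ are martingale differences for a filtration that starts with $\mathcal G$ and $|d_i|\le c_i$ with deterministic $c_i$, then $\mathbb P(|\sum d_i|>t\mid\mathcal G)\le2e^{-t^2/(2C)}$ for any $C\ge\sum c_i^2$. Integrating against $4t^3\,dt$ gives $\mathbb E[(\sum d_i)^4\mid\mathcal G]\le16C^2$.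
\item[(F4)] (L\'evy's 0--1 law.) If $E\in\sigma(\bigcup_n\mathcal F_n)$, then $\mathbb P(E\mid\mathcal F_n)\to\mathbf 1_E$ almost surely.
\item[(F5)] (Paley--Zygmund.) If $U\ge0$ and $0<\mathbb E[U^2\mid\mathcal G]<\infty$, then $\mathbb P\bigl(U\ge\frac12\mathbb E[U\mid\mathcal G]\,\big|\,\mathcal G\bigr)\ge\mathbb E[U\mid\mathcal G]^2/(4\mathbb E[U^2\mid\mathcal G])$.
\end{itemize}

\subsection*{Following the flow up to the boundary}
We want to say that $f(x_T)$ equals its accumulated drift plus a convergent sequence. Taylor's formula gives this where the derivatives of $f$ are bounded, but the chain may approach the boundary of $\Delta^L$, where functions such as $P_k(i,j)$ have unbounded derivatives. The way out is that only logarithmic derivatives have to be bounded: a kind with few balls contributes a large step only when it is chosen, and then its count grows. Index the $4L$ counts by $a=(k,i,j)$ and let $D_a=V_a\,\partial/\partial V_a$.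

\begin{lemma}\label{lem:A}
Let $f$ be a $C^2$ function on $(0,\infty)^{4L}$, homogeneous of degree $0$, with $|D_af|\le B$ and $|D_aD_bf|\le B$ for all $a,b$. Then for $T\in\mathbb T$
\[
f(V_{T+1})-f(V_T)=\frac1T\,\frac{Xf(x_T)}{1+S_T}+(M_{T+1}-M_T)+e_{T+1},
\]
where $M$ is an $L^2$-bounded martingale and $\sum_T|e_{T+1}|$ is bounded by a deterministic constant.
\end{lemma}

\begin{proof}
Let $\mathcal A_T$ be the set of the $L$ indices chosen at the step from $T$ to $T+1$, and $\Sigma_T=\sum_{a\in\mathcal A_T}V_a(T)^{-2}$. Each time $a$ is chosen, $V_a$ increases by $1$, so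
\[
\sum_T\Sigma_T\le\sum_a\sum_{n\ge0}\bigl(V_a(T_0)+n\bigr)^{-2}=:C_0<\infty ,
\]
and $C_0$ is deterministic. Write $f(V_{T+1})-f(V_T)=\Phi_{T+1}+e_{T+1}$ with $\Phi_{T+1}=\sum_{a\in\mathcal A_T}\partial_af(V_T)$. From $V_aV_b\,\partial_a\partial_bf=D_aD_bf-\mathbf 1_{\{a=b\}}D_af$ we get $|\partial_a\partial_bf|\le2B/(V_aV_b)\le B(V_a^{-2}+V_b^{-2})$. The counts increase along the segment from $V_T$ to $V_{T+1}$, so the second derivative of $f$ along it is at most $2BL\Sigma_T$ in absolute value, and $|e_{T+1}|\le BL\Sigma_T$. By the Cauchy--Schwarz inequality $\Phi_{T+1}^2\le B^2L\Sigma_T$, so the martingale with increments $\Phi_{T+1}-\mathbb E[\Phi_{T+1}\mid\mathcal G_T]$ has second moments at most $B^2LC_0$. Finally $\partial_af$ is homogeneous of degree $-1$ and $\sum_ax_a\partial_af(x)=0$, so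
\[
\mathbb E[\Phi_{T+1}\mid\mathcal G_T]=\frac1T\sum_a\pi_a\partial_af(x_T)=\frac1T\sum_a(\pi_a-x_a)\partial_af(x_T)=\frac1T\frac{Xf}{1+S}. \qedhere
\]
\end{proof}

We shall use Lemma~\ref{lem:A} mostly in this form.
\begin{itemize}
\item[(M)] \emph{If $f$ is as in Lemma~\ref{lem:A} and bounded, then almost surely on the event that $Xf(x_T)$ is eventually $\ge0$ or eventually $\le0$, the sequence $f(V_T)$ converges and $\sum_T|Xf(x_T)|/T<\infty$.}
\end{itemize}
Indeed, the accumulated drift is then eventually monotone and differs from the bounded sequence $f(V_T)$ by a convergent one; and $1+S\le2$.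

To check the hypotheses, call a family of positive smooth functions $g$ on $(0,\infty)^{4L}$ \emph{tame} if $|D_ag|\le Cg$ and $|D_aD_bg|\le Cg$ with one constant $C$. The coordinates $V_a$ are tame with $C=1$. Sums with nonnegative coefficients and integrals over a parameter of members of a tame family are tame with the same $C$, because the bounds are linear in $g$. Products are tame by the Leibniz rule, and reciprocals are tame because
\[
D_a\frac1g=-\frac{D_ag}g\cdot\frac1g,\qquad D_aD_b\frac1g=\Bigl(\frac{2D_ag\,D_bg}{g^2}-\frac{D_aD_bg}g\Bigr)\frac1g .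
\]
If $g$ is tame, then $\log g$ has bounded $D_a\log g=D_ag/g$ and $D_aD_b\log g=D_aD_bg/g-D_ag\,D_bg/g^2$. If $g$ is tame and bounded, then $g$, $D_ag$, $D_aD_bg$ are bounded, and this property passes to polynomials in such functions. The functions $P_k(i,j)$ and $r^k_i=(V^k_{i0}+V^k_{i1})/\sum_{i'j'}V^k_{i'j'}$ are tame, bounded by $1$ and homogeneous of degree $0$, and $1+S=\sum_m\omega(m)$ is tame. Hence Lemma~\ref{lem:A} applies to $S$, $\lambda_k^2$, $u_k^2$ and $\log(1+S)$.

\subsection*{Noisy linear recursions}

\begin{lemma}\label{lem:B}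
Let $t_0\ge2$ and $B\ge1$ be real, let $T$ range over $t_0,t_0+1,\dots$, let $(\mathcal G_T)$ be a filtration, $\tau$ a stopping time, and $z,R,\xi,e$ adapted processes such that on $\{T<\tau\}$
\[
z_{T+1}=\Bigl(1+\frac{R_T}{T+1}\Bigr)z_T+\xi_{T+1}+e_{T+1},
\]
\[
-\tfrac14\le R_T\le B,\qquad \mathbb E[\xi_{T+1}\mid\mathcal G_T]=0,\qquad|\xi_{T+1}|\le\frac BT,\qquad|e_{T+1}|\le\frac B{T^2}.
\]
Let $w_T=\prod_{t_0\le t<T}\bigl(1+\frac{R_t}{t+1}\bigr)^{-1}$.
\begin{enumerate}
\item[(a)] Almost surely on $\{\tau=\infty\}$, $w_Tz_T$ converges to a finite limit.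
\item[(b)] If moreover $\mathbb E[\xi_{T+1}^2\mid\mathcal G_T]\ge b/T^2$ on $\{T<\tau\}$ for a constant $b\in(0,1]$, then the limit is nonzero almost surely on $\{\tau=\infty\}$.
\end{enumerate}
\end{lemma}

The noise that arrives after time $T$ has total size $T^{-1/2}$ and the errors have total size $T^{-1}$. So at every time the future noise has a fair chance to beat the errors and to spoil an exact cancellation, and (F4) turns this into probability one. The lower bound on $R$ keeps the amplified noise summable: for $R\equiv-1$ one has $w_T=T/t_0$, and if $\xi_{T+1}=\pm1/T$ the increments of $w_Tz_T$ do not tend to zero. Without the hypothesis in (b), $z\equiv0$ is a solution.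

\begin{proof}
\emph{Reduction to $\tau=\infty$.} Enlarge the space by independent fair signs $\chi_T$, independent of $(\mathcal G_T)$, and add $\chi_t$, $t\le T$, to $\mathcal G_T$. On $\{T\ge\tau\}$ replace $R_T$ and $e_{T+1}$ by $0$ and $\xi_{T+1}$ by $\chi_{T+1}/T$, and redefine $z$ by the recursion from $z_{t_0}$. Since $B\ge1\ge b$, the hypotheses now hold for all $T$, and nothing has changed on $\{\tau=\infty\}$.

\emph{Part (a).} Let $Z_T=w_Tz_T$. Then $Z_{T+1}=Z_T+w_{T+1}(\xi_{T+1}+e_{T+1})$, and $w_{T+1}$ is $\mathcal G_T$-measurable. From $\log(1+p)\le p$, from $-\log(1-p)\le\frac43p$ for $0\le p\le\frac14$, and from $\sum_{T\le q<t}\frac1{q+1}\le\log\frac tT$ we get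
\[
(T/t)^B\le w_t/w_T\le(t/T)^{1/3}\qquad(t\ge T).
\]
Fix $T$ and put $d_t=T^{1/2}(w_{t+1}/w_T)\xi_{t+1}$ for $t\ge T$. These are martingale differences with $|d_t|\le c_t=T^{1/2}\bigl(\frac{t+1}T\bigr)^{1/3}\frac Bt$, and
\[
\sum_{t\ge T}c_t^2\le2B^2T^{1/3}\sum_{t\ge T}t^{-4/3}\le8B^2,\qquad \sum_{t\ge T}\frac{w_{t+1}}{w_T}|e_{t+1}|\le2BT^{-1/3}\sum_{t\ge T}t^{-5/3}\le\frac{5B}T .
\]
By (F1), $\Xi_T=\sum_{t\ge T}d_t$ converges almost surely and in $L^2$. So $Z_t$ converges to a finite limit $Z_\infty$, and with the $\mathcal G_T$-measurable variable $\zeta_T=T^{1/2}Z_T/w_T$,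
\[
\bigl|T^{1/2}Z_\infty/w_T-(\zeta_T+\Xi_T)\bigr|\le5BT^{-1/2}.
\]

\emph{Part (b).} We have $\mathbb E[\Xi_T\mid\mathcal G_T]=0$, and $\mathbb E[\Xi_T^4\mid\mathcal G_T]\le C_2:=16(8B^2)^2$ by (F3) and Fatou's lemma. There are at least $T$ times $t$ with $T\le t\le2T$, and they satisfy $t+1\le3T$; hence
\[
\mathbb E[\Xi_T^2\mid\mathcal G_T]=\sum_{t\ge T}\mathbb E[d_t^2\mid\mathcal G_T]\ge T\sum_{T\le t\le2T}\Bigl(\frac T{t+1}\Bigr)^{2B}\frac b{t^2}\ge c_1:=\tfrac14\,3^{-2B}b .
\]
Apply (F5) to $U=(\zeta_T+\Xi_T)^2$, for which $\mathbb E[U\mid\mathcal G_T]\ge\zeta_T^2+c_1$ and $\mathbb E[U^2\mid\mathcal G_T]\le8\zeta_T^4+8C_2$: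
\[
\mathbb P\bigl(U\ge\tfrac12c_1\,\big|\,\mathcal G_T\bigr)\ge\frac{\zeta_T^4+c_1^2}{32(\zeta_T^4+C_2)}\ge c_0:=\tfrac1{32}\min\{1,c_1^2/C_2\}.
\]
As soon as $5BT^{-1/2}<\sqrt{c_1/2}$, the event $U\ge c_1/2$ implies $Z_\infty\ne0$. So $\mathbb P(Z_\infty=0\mid\mathcal G_T)\le1-c_0$ for all large $T$, and (F4) gives $\mathbb P(Z_\infty=0)=0$.
\end{proof}

\section{The limit of $S$ is $0$ or $1$}\label{sec:limit}

\begin{proposition}\label{prop:limit}
Almost surely $S_T$ converges to a limit $S_\infty$. Almost surely on $\{S_\infty\ne0\}$ we have $S_\infty=1$, and $u_k\to0$ and $\lambda_k^2\to1$ for all $k$.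
\end{proposition}

\begin{proof}
Since $XS\ge0$, (M) shows that $S_T$ converges. Also $X\log(1+S)=XS/(1+S)\ge0$, so by Lemma~\ref{lem:A} the sequence $\log(1+S_T)$ is the sum of a nondecreasing and a convergent one. It is therefore bounded below, and $S_\infty>-1$ almost surely.

Work on $\{S_\infty\ne0\}$. There $S_T$ eventually has a fixed sign and $|S_T|\ge|S_\infty|/2$. By \eqref{eq:lam}, $X(u_k^2)=-4Su_k^2$ eventually has a fixed sign, so by (M) $u_k^2$ converges and $\sum_Tu_k^2/T<\infty$. As $\sum1/T=\infty$, the limit is $0$. In the same way $X(\lambda_k^2)=2SH_k$ shows that $\lambda_k^2$ converges and $\sum_TH_k/T<\infty$, so $H_k\to0$ along a subsequence. Put $p_i=P_k(i,0)$. Since $H_k\ge p_0(1-p_0)+p_1(1-p_1)$, both $p_0$ and $p_1$ approach the set $\{0,1\}$ along the subsequence. The identity $r^k_0p_0+r^k_1p_1=r^{k+1}_0$ and $u_k,u_{k+1}\to0$ give $p_0+p_1\to1$. So one of $p_0,p_1$ is near $0$ and the other near $1$, and $|\lambda_k|=|p_0-p_1|\to1$ along the subsequence. Hence $\lambda_k^2\to1$ for every $k$, $|S_\infty|=1$, and the value $-1$ has been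 excluded.
\end{proof}

It remains to prove the following.

\begin{proposition}\label{prop:zero}
$\mathbb P(S_\infty=0)=0$.
\end{proposition}

\section{The function $J$ and confinement to the interior}\label{sec:J}

On the slice, $s_k$ grew at rate $S$ for every $k$. Since $X^k=\kappa_kY$ and $S=\kappa_kc_k$, any function on $\Delta$ whose $Y$-derivative is $c$ has this property. To find one, read off from \eqref{eq:Y} that
\[
Y\log\frac\alpha\delta=\delta-\alpha,\quad Y(\alpha-\delta)=-2c(\alpha-\delta),\quad Y\log\frac\beta\gamma=\beta-\gamma,\quad Y(\beta-\gamma)=-2c(\beta-\gamma).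
\]
This suggests dividing the first expression by the second and the third by the fourth. Let
\[
\psi(p,q)=\int_0^1\frac{d\zeta}{\zeta p+(1-\zeta)q}=\frac{\log p-\log q}{p-q},
\]
a smooth symmetric function on $(0,\infty)^2$ with $\psi(p,p)=1/p$, and define on $\Delta$
\[
J=\psi(\alpha,\delta)+\psi(\beta,\gamma),\qquad N(u,u')=J|_{c=0}\quad(|u|,|u'|<1).
\]
On the slice $J=\frac4{1+\lambda}+\frac4{1-\lambda}=8e^{2s}$. We write $J_k=J(x^k)$.

\begin{lemma}\label{lem:J}
\begin{enumerate}
\item[(a)] $Y\log J=2c$ on $\Delta$; hence $X\log J_k=2S$ for every $k$.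
\item[(b)] $J-N(u,u')=c^2g_1$ with a smooth positive function $g_1$ on $\Delta$.
\item[(c)] $N(u,u')=8\sum_{n\ge0}\frac1{2n+1}\sum_{i+j=n}u^{2i}u'^{2j}$. In particular $N\ge8$, $N\to\infty$ as $\max(|u|,|u'|)\to1$, and $\mathcal N:=(u\partial_u+u'\partial_{u'})\log N\ge0$.
\item[(d)] Every entry of $x\in\Delta$ is at least $e^{-J(x)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Where $\alpha\ne\delta$ and $\beta\ne\gamma$, the quotient rule and the four identities above give $Y\psi(\alpha,\delta)=-1+2c\psi(\alpha,\delta)$ and $Y\psi(\beta,\gamma)=1+2c\psi(\beta,\gamma)$. The constants cancel, so $YJ=2cJ$ on a dense set, and everywhere by continuity.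

(b) Vary $c$ with $u,u'$ fixed. By \eqref{eq:coord}, $\alpha-\delta=\frac{u+u'}2$ and $\beta-\gamma=\frac{u-u'}2$ do not depend on $c$, while $\partial_c\log\frac\alpha\delta=\frac1\alpha-\frac1\delta=-\frac{\alpha-\delta}{\alpha\delta}$ and $\partial_c\log\frac\beta\gamma=-\frac1\beta+\frac1\gamma=\frac{\beta-\gamma}{\beta\gamma}$. So, again on a dense set and then by continuity, $\partial_cJ=-\frac1{\alpha\delta}+\frac1{\beta\gamma}=\frac c{\alpha\beta\gamma\delta}$. The points $(u,u',\zeta c)$, $0\le\zeta\le1$, lie in $\Delta$, because their entries are convex combinations of the positive numbers $r_ir'_j$ and $x_{ij}$. Integrating along this segment gives (b) with $g_1=\int_0^1\zeta\,(\alpha\beta\gamma\delta)^{-1}|_{(u,u',\zeta c)}\,d\zeta$.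

(c) Let $\ell=\log\frac{1+u}{1-u}$ and $\ell'=\log\frac{1+u'}{1-u'}$. At $c=0$ we have $x_{ij}=r_ir'_j$, so $\log\frac\alpha\delta=\ell+\ell'$ and $\log\frac\beta\gamma=\ell-\ell'$, and for $u\ne\pm u'$
\[
N=\frac{2(\ell+\ell')}{u+u'}+\frac{2(\ell-\ell')}{u-u'}=\frac{4(u\ell-u'\ell')}{u^2-u'^2}.
\]
Insert $u\ell=2\sum_{n\ge0}u^{2n+2}/(2n+1)$ and divide $u^{2n+2}-u'^{2n+2}$ by $u^2-u'^2$; the case $u=\pm u'$ follows by continuity. All terms are nonnegative, the $n$th inner sum is at least $\max(|u|,|u'|)^{2n}$, the series $\sum\frac1{2n+1}$ diverges, and $u\partial_u+u'\partial_{u'}$ multiplies the $n$th term by $2n$.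

(d) $J\ge\psi(\alpha,\delta)\ge\int_0^1\frac{d\zeta}{\alpha+1-\zeta}=\log\frac{1+\alpha}\alpha\ge\log\frac1\alpha$. The other entries are treated in the same way, by the symmetry of $\psi$.
\end{proof}

By (d), it suffices to bound the $J_k$ in order to keep the chain in the interior. The flow conserves the ratios $J_k/J_l$ and, by \eqref{eq:lam}, the products $u_lJ_k$. So if one $J_k$ is large then all are large and all $u_l$ are small. But if $S$ is small as well, some player has small $c$, and this player sits near the center of $\Delta$, where $J=8$.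

\begin{proposition}\label{prop:compact}
Almost surely on $\{S_\infty=0\}$, $\inf_{T,k,i,j}x^k_{ij}(T)>0$.
\end{proposition}

\begin{proof}
Let $\Theta_T=\sum_{t<T}\frac{S_t}{t(1+S_t)}$, the sum being over $t\in\mathbb T$. Extend $J_k$ to the orthant as $(\sum_{ij}V^k_{ij})\bigl(\psi(V^k_{00},V^k_{11})+\psi(V^k_{01},V^k_{10})\bigr)$, which is homogeneous of degree $0$. It is tame, because the forms $\zeta p+(1-\zeta)q$, $0\le\zeta\le1$, in two coordinates $p,q$ are a tame family and $\psi$ is the integral of their reciprocals. By Lemmas~\ref{lem:A} and~\ref{lem:J}(a), $J_k(T)e^{-2\Theta_T}$ converges almost surely to a limit in $(0,\infty)$ for every $k$.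

Next consider $u_l$. By \eqref{eq:step}, $u_l(T+1)-u_l(T)=(\iota_{T+1}-u_l(T))/(T+1)$, where $\iota_{T+1}=\pm1$ according to the row chosen, and by \eqref{eq:lam} the conditional mean of $\iota_{T+1}-u_l(T)$ is $R_Tu_l(T)$ with $R_T=-2S_T/(1+S_T)$. Thus $u_l$ satisfies the recursion of Lemma~\ref{lem:B} with $e=0$ and $|\xi_{T+1}|\le2/T$. Fix $t_0\in\mathbb T$, $t_0\ge2$, and let $\tau$ be the first $T\ge t_0$ with $|S_T|>\frac19$; before $\tau$ we have $|R_T|\le\frac14$. By Lemma~\ref{lem:B}(a), $w_Tu_l(T)$ converges almost surely on $\{\tau=\infty\}$. On this event $\log w_T-2\Theta_T$ converges too, because $\log(1+\frac{R_t}{t+1})-\frac{R_t}t=O(t^{-2})$. On $\{S_\infty=0\}$ some $t_0$ has $\tau=\infty$. Therefore, almost surely on $\{S_\infty=0\}$, each $u_le^{2\Theta}$ converges to a finite limit; so each product $u_lJ_k$ converges to a finite limit, and each ratio $J_k/J_0$ converges in $(0,\infty)$.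

Suppose that $J_0\to\infty$ along a sequence of times. Along it all $J_k\to\infty$ and all $u_l\to0$. Since $\min_k|\lambda_k|^L\le|S|\to0$, along a subsequence $\lambda_k\to0$ for one fixed $k$. Then $c_k=v_k\lambda_k\to0$, so by \eqref{eq:coord} all entries of $x^k$ tend to $\frac14$ and $J_k\to8$, a contradiction. Hence $J_0$, and with it every $J_k$, is bounded, and Lemma~\ref{lem:J}(d) completes the proof.
\end{proof}

For $\eta>0$ let $\mathcal C_\eta$ be the compact set of balanced states with all entries at least $\eta$, and let $\Omega_\eta=\{S_\infty=0\}\cap\{x_T\in\mathcal C_\eta\text{ for all }T\}$. Up to a null set, $\{S_\infty=0\}=\bigcup_{q\ge1}\Omega_{1/q}$. On $\mathcal C_\eta$ plain Taylor expansion is available.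

\begin{lemma}\label{lem:taylor}
Let $f$ be smooth on $\Delta^L$ and $\eta>0$. Let $\nabla f\cdot(I-x)$ denote the derivative of $f$ at $x$ in the direction $I-x$, and $\xi_{T+1}=\frac1{T+1}\bigl(\nabla f\cdot(I_{T+1}-x_T)-\mathbb E[\nabla f\cdot(I_{T+1}-x_T)\mid\mathcal G_T]\bigr)$. There is $C=C(f,\eta)$ such that for $T\ge1$, on $\{x_T\in\mathcal C_\eta\}$,
\begin{equation}\label{eq:taylor}
f(x_{T+1})-f(x_T)=\frac1{T+1}\frac{Xf(x_T)}{1+S_T}+\xi_{T+1}+e_{T+1},\qquad|\xi_{T+1}|\le\frac CT,\quad|e_{T+1}|\le\frac C{T^2},
\end{equation}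
and $|f(x_{T+1})-f(x_T)|\le C/T$. Almost surely on $\Omega_\eta$, the series $\sum\xi_{T+1}$ and $\sum e_{T+1}$ converge.
\end{lemma}

\begin{proof}
By \eqref{eq:step} the segment from $x_T$ to $x_{T+1}$ has all entries at least $\eta\frac T{T+1}\ge\eta/2$, so it lies in a compact convex subset of $\Delta^L$ on which the first and second derivatives of $f$ are bounded. Taylor's formula and $\mathbb E[I_{T+1}-x_T\mid\mathcal G_T]=X/(1+S)$ give the bounds. If $\tau$ is the exit time from $\mathcal C_\eta$, then $\sum_{T\geq 1}\mathbf 1_{\{T<\tau\}}\xi_{T+1}$ is an $L^2$-bounded martingale, and $\tau=\infty$ on $\Omega_\eta$.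
\end{proof}

\section{Straightening coordinates}\label{sec:y}

\subsection*{Construction of $y$}
The function $\frac12\log(J/8)$ extends $s$ and has $Y$-derivative $c$, but off the slice it does not vanish on the surface $c=0$, where it equals $\frac12\log(N/8)$; so it has no square root that changes sign with $c$. We correct it. Along an orbit of $Y$, if $s$ is a parameter with $\dot s=c$, then $ue^{2s}$, $u'e^{2s}$ and $Je^{-2s}$ are constant. If $s$ is counted from a point where $c=0$, these constants are the values of $u,u',J$ at that point, where $J=N(u,u')$. This suggests defining $s$ by the equation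
\begin{equation}\label{eq:age}
Je^{-2s}=N(ue^{2s},u'e^{2s}).
\end{equation}

\begin{lemma}\label{lem:y}
There is a smooth positive function $\Gamma$ on $\Delta$ such that $y=c\Gamma$ satisfies
\[
Y(y^2)=c,\qquad Yy=\frac1{2\Gamma},\qquad \Gamma=\frac1{\sqrt{2vv'}}\ \text{ on }\{c=0\}.
\]
\end{lemma}

\begin{proof}
Treat $u,u'\in(-1,1)$ and $J>0$ as independent variables and consider
\[
G(s)=\log J-2s-\log N(ue^{2s},u'e^{2s})\qquad\text{for }\ e^{2s}\max(|u|,|u'|)<1 .
\]
By Lemma~\ref{lem:J}(c), $G'=-2-2\mathcal N\le-2$, with $\mathcal N$ evaluated at $(ue^{2s},u'e^{2s})$, here and below. As $s\to-\infty$, $N\to8$ and $G\to+\infty$. At the right end of the domain $G\to-\infty$: either the end is finite and $N\to\infty$, or $u=u'=0$, the end is $+\infty$ and $N=8$. So $G$ has exactly one root $s(u,u',J)$. By the implicit function theorem it is smooth, with $\partial_Js=1/(J(2+2\mathcal N))>0$, and $s(u,u',N(u,u'))=0$. Hence $s=(J-N)g_2$ with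
\[
g_2=\int_0^1\partial_Js\bigl(u,u',N+\zeta(J-N)\bigr)\,d\zeta>0 .
\]
Now substitute the functions $u,u',J$ on $\Delta$. By Lemma~\ref{lem:J}(b), $s=c^2g_1g_2$, and we put $\Gamma=\sqrt{g_1g_2}$, so that $y^2=s$.

Apply $Y$ to the identity $G(s)=0$. By Lemma~\ref{lem:mono}, $Y(ue^{2s})=(2Ys-2c)ue^{2s}$ and $Y(u'e^{2s})=(2Ys-2c)u'e^{2s}$, so $Y\log N(ue^{2s},u'e^{2s})=(2Ys-2c)\mathcal N$. With Lemma~\ref{lem:J}(a) we obtain $2c-2Ys-(2Ys-2c)\mathcal N=0$, that is, $(2+2\mathcal N)(c-Ys)=0$. Thus $Y(y^2)=c$. Where $c\ne0$ this gives $Yy=c/(2y)=1/(2\Gamma)$, and the identity extends to $c=0$ by continuity.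

At a point with $c=0$ we have $\alpha\delta=\beta\gamma=vv'$, so by \eqref{eq:Y}
\[
Yc=\delta Y\alpha+\alpha Y\delta-\gamma Y\beta-\beta Y\gamma=\alpha\delta(\alpha+\delta)+\beta\gamma(\beta+\gamma)=vv' ,
\]
and $Yy=\Gamma\,Yc=\Gamma vv'$. Comparing with $Yy=1/(2\Gamma)$ gives $\Gamma^2=1/(2vv')$.
\end{proof}

Let $y_k=y(x^k)$ and $\theta_k=1/(v_k\Gamma(x^k))>0$. Then $\lambda_k=\theta_ky_k$, and Lemmas~\ref{lem:drift} and~\ref{lem:y} give at balanced states
\begin{equation}\label{eq:y}
X(y_k^2)=S,\qquad Xy_k=\tfrac12\theta_k\mu_k .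
\end{equation}
For players $a\ne b$ and $\sigma=\pm1$ put
\[
z^\sigma=y_a+\sigma y_b,\qquad R=\frac{\theta_a\theta_b}{2(1+S)}\prod_{l\ne a,b}\lambda_l .
\]
Since $\mu_a=\theta_by_b\prod_{l\ne a,b}\lambda_l$ and $\mu_b=\theta_ay_a\prod_{l\ne a,b}\lambda_l$, and $y_b+\sigma y_a=\sigma z^\sigma$,
\begin{equation}\label{eq:z}
\frac{Xz^\sigma}{1+S}=\sigma Rz^\sigma .
\end{equation}
This is the exact form of the linear equations of Section~\ref{sec:slice}.

\subsection*{The noise received by $z^\sigma$}
Let $f_k(i,j)$ be the derivative of $y$ at $x^k$ in the direction $E_{ij}-x^k$, where $E_{ij}$ is the matrix unit, and let $F^\sigma(x)$ be the variance of $f_a(m_a,m_{a+1})+\sigma f_b(m_b,m_{b+1})$ under the path law at $x$. For $f=z^\sigma$ the noise in \eqref{eq:taylor} has $\mathbb E[\xi_{T+1}^2\mid\mathcal G_T]=F^\sigma(x_T)/(T+1)^2$. Let $\rho_l=c_l/\sqrt{v_lv_{l+1}}$; it has the same sign as $\lambda_l$ and $y_l$.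

\begin{lemma}\label{lem:noise}
At a balanced state with $y_a=y_b=0$, $F^\sigma=1+\sigma\prod_{l\ne a,b}\rho_l$. Consequently, for each $\eta>0$ there is $\eta_*>0$ such that $F^\sigma\ge\frac34+\sigma\prod_{l\ne a,b}\rho_l$ on $\mathcal C_\eta\cap\{|y_a|,|y_b|\le\eta_*\}$, for all $a\ne b$ and $\sigma=\pm1$.
\end{lemma}

\begin{proof}
Let $\varphi^l_i=(-1)^ir^l_{1-i}/\sqrt{v_l}$, the standardized symbol at position $l$: under $r^l$ its mean is $(r_0r_1-r_1r_0)/\sqrt v=0$ and its variance is $(r_0r_1^2+r_1r_0^2)/v=1$.

\emph{The step of a player with $c_k=0$.} The derivative of the quadratic form $c$ in the direction $E_{ij}-x$ is $(-1)^{i+j}x_{1-i,1-j}-2c$, which is $(-1)^{i+j}r_{1-i}r'_{1-j}$ at $c=0$. Since $y=c\Gamma$, Lemma~\ref{lem:y} gives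
\begin{equation}\label{eq:f}
f_k(i,j)=\tfrac1{\sqrt2}\,\varphi^k_i\varphi^{k+1}_j\qquad\text{when }c_k=0 .
\end{equation}

\emph{Correlation across a player.} For any $l$, the function $i\mapsto\sum_jP_l(i,j)\varphi^{l+1}_j$ has $r^l$-mean $\sum_jr^{l+1}_j\varphi^{l+1}_j=0$. On a two-point space the functions of mean zero form a line, so it is a multiple of $\varphi^l$. The factor is $\sum_{ij}x^l_{ij}\varphi^l_i\varphi^{l+1}_j$, and by \eqref{eq:coord} and $\sum_i(-1)^i\varphi^l_i=1/\sqrt{v_l}$ this equals $\rho_l$. Thus $P_l\varphi^{l+1}=\rho_l\varphi^l$.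

\emph{The path law.} If $c_a=c_b=0$, then $S=0$, $P_a(i,j)=r^{a+1}_j$ and $P_b(i,j)=r^{b+1}_j$. So $\omega(m)$ is the product of $r^{a+1}_{m_{a+1}}\prod P_l(m_l,m_{l+1})$, over the players $l$ strictly between $a$ and $b$ in the cyclic order, and $r^{b+1}_{m_{b+1}}\prod P_l(m_l,m_{l+1})$, over the players strictly between $b$ and $a$. The arcs $(m_{a+1},\dots,m_b)$ and $(m_{b+1},\dots,m_a)$ are therefore independent Markov chains with one-dimensional marginals $r^l$. The symbols $m_a$ and $m_{a+1}$ lie on different arcs, and so do $m_b$ and $m_{b+1}$. By \eqref{eq:f}, $\mathbb Ef_a=\mathbb Ef_b=0$, $\mathbb Ef_a^2=\mathbb Ef_b^2=\frac12$, and iterating $P_l\varphi^{l+1}=\rho_l\varphi^l$ along each arc,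
\[
\mathbb Ef_af_b=\tfrac12\,\mathbb E\bigl[\varphi^{a+1}_{m_{a+1}}\varphi^b_{m_b}\bigr]\,\mathbb E\bigl[\varphi^{b+1}_{m_{b+1}}\varphi^a_{m_a}\bigr]=\tfrac12\prod_{l\ne a,b}\rho_l ;
\]
an arc with one symbol contributes the variance $1$, which is the empty product. This proves the formula. The function $F^\sigma-1-\sigma\prod_{l\ne a,b}\rho_l$ is continuous on the compact set $\mathcal C_\eta$ and vanishes where $y_a=y_b=0$. If no $\eta_*$ existed, a limit of points with $y_a,y_b\to0$ at which it is below $-\frac14$ would contradict this.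
\end{proof}

\begin{remark}\label{rem:L2}
The noise can vanish. For $L=2$ the lemma gives $F^+=2$ and $F^-=0$. With the standard start the degeneracy is exact: a win adds the kind $(m_0,m_1)$ to Player $0$ and $(m_1,m_0)$ to Player $1$, so $x^1$ is always the transpose of $x^0$. Transposition fixes $c$ and $J$ and exchanges $u$ and $u'$, and $N$ is symmetric, so by \eqref{eq:age} $y_0=y_1$ and $z^-\equiv0$. Hence the conserved quantity $y_a^2-y_b^2$ cannot settle the case of two players, which has to be treated through the expanding direction. The argument works because $R$ and $\prod_{l\ne a,b}\rho_l$ have the same sign: the direction that the flow expands is the one with the larger noise.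
\end{remark}

\section{The limit $0$ does not occur}\label{sec:zero}

\begin{proof}[Proof of Proposition~\ref{prop:zero}]
Fix $\eta>0$; we show $\mathbb P(\Omega_\eta)=0$. On the compact set $\mathcal C_\eta$ the positive continuous functions $\theta_k$, $\Gamma(x^k)$, $v_k$ and $1+S$ lie between positive constants, and $y_k$, $\lambda_k$, $\rho_k$, $R$ are bounded. All statements below hold almost surely on $\Omega_\eta$.

\emph{The set $K$.} By \eqref{eq:y}, $X(y_a^2-y_b^2)=0$, so $y_a^2-y_b^2$ converges by Lemma~\ref{lem:taylor}. Since $|S|=\prod_l\theta_l|y_l|\to0$, we have $\min_ly_l^2\to0$. As $y_k^2-\min_ly_l^2=\max_l(y_k^2-y_l^2)$ converges, every $y_k^2$ converges, and $K=\{k:y_k\to0\}$ is not empty. For $k\notin K$ the increments of $y_k$ are $O(1/T)$ while $|y_k|$ has a positive limit, so the sign of $y_k$ is eventually constant.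

\emph{Case $K=\{a\}$.} Here $\mu_a=\prod_{l\ne a}\theta_ly_l$ is eventually of constant sign and bounded away from $0$. So the drift terms $\frac1{T+1}\frac{\theta_a\mu_a}{2(1+S)}$ of $y_a$ in \eqref{eq:taylor} sum to $\pm\infty$, while the other two series converge. This contradicts the boundedness of $y_a$.

\emph{Preparation for $|K|\ge2$.} Fix $a\ne b$, $\sigma=\pm1$ and $t_0\in\mathbb T$ with $t_0\ge2$. Let $\tau=\tau(a,b,\sigma,t_0)$ be the first $T\ge t_0$ at which one of the conditions
\begin{equation}\label{eq:good}
x_T\in\mathcal C_\eta,\qquad|y_a|,|y_b|\le\eta_*,\qquad\sigma R_T\ge-\tfrac14,\qquad\sigma\prod_{l\ne a,b}\rho_l\ge-\tfrac14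
\end{equation}
fails. On $\{T<\tau\}$, \eqref{eq:z} and \eqref{eq:taylor} show that $z^\sigma$ satisfies the recursion of Lemma~\ref{lem:B} with coefficient $\sigma R_T$ and a constant $B$ depending only on $\eta$, and Lemma~\ref{lem:noise} gives $F^\sigma\ge\frac12$, so $\mathbb E[\xi_{T+1}^2\mid\mathcal G_T]\ge\frac1{2(T+1)^2}\ge\frac1{8T^2}$. By Lemma~\ref{lem:B}(b), almost surely on $\{\tau=\infty\}$,
\begin{equation}\label{eq:nonzero}
z_T^\sigma=(Z^\sigma+o(1))\prod_{t_0\le t<T}\Bigl(1+\frac{\sigma R_t}{t+1}\Bigr)\qquad\text{with }Z^\sigma\ne0 .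
\end{equation}
There are countably many choices of $(a,b,\sigma,t_0)$, so almost surely \eqref{eq:nonzero} holds for every choice with $\tau=\infty$.

\emph{Case $K=\{a,b\}$.} The players $l\ne a,b$ are outside $K$, so $\prod_{l\ne a,b}\rho_l$ and $R_T$ eventually have one common constant sign $\sigma$ (for $L=2$ the products are empty and $\sigma=1$). Choose $t_0$ so large that for $T\ge t_0$ this holds and $|y_a|,|y_b|\le\eta_*$. Then $\tau=\infty$, the product in \eqref{eq:nonzero} is at least $1$, and $\liminf|z_T^\sigma|\ge|Z^\sigma|>0$. This contradicts $y_a,y_b\to0$.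

\emph{Case $|K|\ge3$.} Take $a\ne b$ in $K$ and a third player $l\in K$. Then $c_l=y_l/\Gamma(x^l)\to0$, so $\lambda_l,\rho_l\to0$, hence $R_T\to0$ and $\prod_{l'\ne a,b}\rho_{l'}\to0$. For large $t_0$ the conditions \eqref{eq:good} hold for both signs and all $T\ge t_0$, and then $|R_T|\le\frac14$. Multiplying the two relations \eqref{eq:nonzero},
\[
y_a^2-y_b^2=z_T^+z_T^-=(Z^+Z^-+o(1))\prod_{t_0\le t<T}\Bigl(1-\frac{R_t^2}{(t+1)^2}\Bigr).
\]
The product converges to a positive number because $\sum_t(t+1)^{-2}<\infty$ and every factor is positive. So $y_a^2-y_b^2$ has a nonzero limit, which contradicts $y_a,y_b\to0$.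

All cases are impossible, so $\mathbb P(\Omega_\eta)=0$, and Proposition~\ref{prop:compact} gives $\mathbb P(S_\infty=0)=0$.
\end{proof}

\section{The limit pattern}\label{sec:patterns}

\begin{proof}[Proof of Theorem~\ref{thm:gen}(1)]
By Propositions~\ref{prop:limit} and~\ref{prop:zero}, almost surely $S_T\to1$, $u_k\to0$ and $\lambda_k^2\to1$. One added ball changes $P_k(i,0)$ by at most the reciprocal of the number of balls in the urn, and each urn holds $\sim T/2$ balls since $u_k\to0$. So the increments of $\lambda_k$ tend to $0$, its sign is eventually constant, and $\lambda_k\to\epsilon_k\in\{\pm1\}$ with $\prod_k\epsilon_k=\lim S=1$. If $\epsilon_k=1$, then $P_k(0,0)\to1$ and $P_k(1,0)\to0$, so the entries $r^k_iP_k(i,j)$ of the view tend to $(\frac12,0,0,\frac12)$. If $\epsilon_k=-1$, then $P_k(0,0)\to0$ and $P_k(1,0)\to1$, and the view tends to $(0,\frac12,\frac12,0)$. Return to rounds. Given the first $n$ rounds, round $n+1$ is won with probability $(1+S_{T_n})/2$, which tends to $1$ since $T_n\to\infty$. These probabilities sum to $\sim n$, and (F2) gives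 $W_n/n\to1$.
\end{proof}

\subsection*{Relabeling}
Fix a pattern $\epsilon$ and define $\sigma_0=1$, $\sigma_{k+1}=\epsilon_k\sigma_k$; then $\sigma_L=\prod_k\epsilon_k=1=\sigma_0$. Exchange the names of the two symbols at every position $k$ with $\sigma_k=-1$. At such a position this swaps the columns of $V^{k-1}$ and the rows of $V^k$, so it preserves \eqref{eq:B}. Position $0$ is untouched, so the choice of $m_0$ and the rule for a win are unchanged, and the relabeled process is the broken telephone process started from the relabeled counts. Relabeling multiplies both $\lambda_k$ and the parity $(-1)^{i+j}$ of a kind of Player $k$ by $\sigma_k\sigma_{k+1}=\epsilon_k$. Hence the limit pattern is $\epsilon$ if and only if the relabeled process has limit pattern $\mathbf 1=(1,\dots,1)$, and the balls that are wrong for $\epsilon$ become the balls of kinds $(0,1)$ and $(1,0)$.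

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The almost sure statements are Theorem~\ref{thm:gen}(1). The standard start is invariant under relabeling, so every pattern $\epsilon$ has the same probability as $\mathbf 1$. There are $2^{L-1}$ patterns and their probabilities sum to $1$.
\end{proof}

\section{Wrong balls and the number of losses}\label{sec:wrong}

By relabeling, it suffices to prove that the pattern $\mathbf 1$ has positive probability for every balanced start, and to prove (3) on the event that the pattern is $\mathbf 1$. In this section \emph{wrong} therefore means of kind $(0,1)$ or $(1,0)$, and $A_T$ is the total number of wrong balls at time $T$. A win along a constant path adds no wrong ball. A cyclic path changes symbol an even number of times, so every win adds an even number of wrong balls, at most $L$.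

Let $\nu_T$ be the probability, given $\mathcal G_T$, that the next winning path is not constant. Such a path contains a step from $0$ to $1$, so $\nu_T\le\sum_k\pi^k_{01}$. A chain that goes from $1$ to $0$ contains a step from $1$ to $0$, so $Q_k(1,0)\le\sum_{l\ne k}P_l(1,0)$. Hence
\begin{equation}\label{eq:nu}
\nu_T\le\frac1{1+S_T}\Bigl(\sum_kP_k(0,1)\Bigr)\Bigl(\sum_lP_l(1,0)\Bigr).
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:gen}(2)]
We show that the event $\mathcal D$ that all winning paths are constant has positive probability, by comparing with a chain that is forced to use constant paths. Let $\omega_i=\prod_kP_k(i,i)$ be the weight of the constant path $i$, so that $1-\nu_T=(\omega_0+\omega_1)/(1+S)>0$. Let $\widetilde{\mathbb P}$ be the law on sequences of paths under which, given $\mathcal G_T$, the constant path $i$ is chosen with probability $\omega_i/(\omega_0+\omega_1)$. Since $\frac{\omega_i}{1+S}=\frac{\omega_i}{\omega_0+\omega_1}(1-\nu_T)$, for $E\in\mathcal G_{T'}$ and $T\ge T'$ the $\mathbb P$-probability that $E$ occurs and all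 paths up to time $T$ are constant is $\widetilde{\mathbb E}[\prod_{t<T}(1-\nu_t);E]$. Letting $T\to\infty$ and extending from the algebra $\bigcup\mathcal G_{T'}$,
\begin{equation}\label{eq:tilde}
\mathbb P(\mathcal D\cap E)=\widetilde{\mathbb E}\Bigl[\prod_t(1-\nu_t);E\Bigr]\qquad\text{for all }E\in\sigma\Bigl(\bigcup_T\mathcal G_T\Bigr).
\end{equation}
Under $\widetilde{\mathbb P}$ the wrong counts are constant and every $P_k(i,i)$ is nondecreasing. So $\omega_0$ and $\omega_1$ stay above a constant $\omega_*>0$, and each constant path is chosen with conditional probability at least $\omega_*/2$. By (F2), $\widetilde{\mathbb P}$-almost surely every urn grows at least linearly in $T$, so $P_k(0,1)$ and $P_k(1,0)$ are $O(1/T)$. With $1+S\ge\omega_0+\omega_1\ge2\omega_*$, \eqref{eq:nu} gives $\nu_T=O(T^{-2})$. As each $\nu_T<1$, the infinite product is positive $\widetilde{\mathbb P}$-almost surely, and $\mathbb P(\mathcal D)>0$. By \eqref{eq:tilde}, $\widetilde{\mathbb P}$-null sets meet $\mathcal D$ in $\mathbb P$-null sets. So almost surely on $\mathcal D$ every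 $P_k$ tends to the identity matrix and the pattern is $\mathbf 1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gen}(3)]
On the event that the pattern is $\mathbf 1$, part (1) gives $A_T/T\to0$, $S_T\to1$, and every urn holds $\sim T/2$ balls. The bound $A_T=o(T)$ alone does not make \eqref{eq:nu} summable, so we first improve it. Fix $t_0\in\mathbb T$, and let $\tau$ be the first $T\ge t_0$ at which some urn holds fewer than $T/3$ balls, or $S_T<0$, or $A_T>T/(9L)$. On our event $\tau=\infty$ for some $t_0$. For $t_0\le T<\tau$, \eqref{eq:nu} and $pq\le(p+q)^2/4$ give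
\[
\nu_T\le\frac9{T^2}\Bigl(\sum_kV^k_{01}\Bigr)\Bigl(\sum_lV^l_{10}\Bigr)\le\frac{9A_T^2}{4T^2},\qquad
\mathbb E[A_{T+1}\mid\mathcal G_T]\le A_T+L\nu_T\le A_T\Bigl(1+\frac1{4T}\Bigr).
\]
So $A_T\prod_{t_0\le t<T}(1+\frac1{4t})^{-1}$, stopped at $\tau$, is a nonnegative supermartingale, and it is almost surely bounded by (F1). The product $\prod_{t_0\le t<T}(1+\frac1{4t})\le\exp(\frac14\sum\frac1t)$ is $O(T^{1/4})$. Hence on $\{\tau=\infty\}$ we have $A_T=O(T^{1/4})$ and $\nu_T=O(T^{-3/2})$, and by (F2) only finitely many winning paths are not constant. Taking the union over $t_0$, we find that almost surely the wrong counts are eventually constant; let $\bar V^k_{01},\bar V^k_{10}$ be their final values and $w$ their sum. Since all initial counts are positive, $w>0$.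

Now $1-\lambda_k=P_k(0,1)+P_k(1,0)$ and the urns hold $\sim T/2$ balls, so $T(1-\lambda_k)\to2(\bar V^k_{01}+\bar V^k_{10})$. Expanding the product, $1-S=\sum_k(1-\lambda_k)+O(T^{-2})$, so $T(1-S_T)\to2w$. By part (1), $T_n=T_0+W_n\sim n$, so the conditional probability $(1-S_{T_n})/2$ of losing round $n+1$ is $\sim w/n$. These probabilities sum to $\sim w\log n\to\infty$, and (F2) shows that the number $n-W_n$ of losses satisfies $(n-W_n)/\log n\to w$.

In the standard start each player has two wrong balls, whatever the pattern, and each win adds an even number; so $w\in\{2L,2L+2,\dots\}$. On the event $\mathcal D$ of the previous proof, almost surely the pattern is $\mathbf 1$ and no wrong ball is added, so $\mathbb P(w=2L)\ge\mathbb P(\mathcal D)>0$.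
\end{proof}

\begin{thebibliography}{1}
\bibitem{BT}
\emph{Broken Telephone, An Analysis Of A Reinforced Process},
\texttt{https://repository.upenn.edu/\allowbreak bitstreams/\allowbreak ad4a4a81-9f5a-4a7d-8424-e8731dd6255d/\allowbreak download}.
\end{thebibliography}
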